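# Fibers of bounded volume under a lower Ricci bound

## 1. Round spheres and their coordinate projections

Let $n\ge 2$, $1\le k\le n-1$, and put $m=n-k\in\{1,\dots,n-1\}$. Take the round sphere $S^n(R)\subset\mathbb R^{n+1}$ of radius $R=\sqrt{n-1}$. Its Ricci curvature is $(n-1)/R^2=1$. Consider the simplest map to $\mathbb R^{m}$,
$$f(x)=(x_1,\dots,x_m).$$
The remaining $n+1-m=k+1$ coordinates of a point over $y$ satisfy $x_{m+1}^2+\dots+x_{n+1}^2=R^2-|y|^2$. So $f^{-1}(y)$ is a round $k$-sphere of radius $\sqrt{R^2-|y|^2}$ if $|y|<R$, a point if $|y|=R$, and empty otherwise. Hence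
$$\mathrm{Vol}_k(f^{-1}(y))\le (n-1)^{k/2}\,\mathrm{Vol}(S^k)\qquad\text{for all }y ,$$
and the special case is done: all fibers have $k$-volume bounded by a number that depends only on $n$ (there are finitely many $k$).

What happens when the sphere is replaced by an arbitrary complete connected Riemannian $n$-manifold $V$ with $\mathrm{Ricci}\ge 1$? Such a $V$ is compact by Myers' theorem. The question, posed in "Systoles and Intersystolic Inequalities", is whether there is always a generic smooth map $f:V\to\mathbb R^{n-k}$ *all* of whose fibers satisfy $\mathrm{Vol}_k(f^{-1}(y))\le\mathrm{const}_n$, where $\mathrm{const}_n$ does not depend on $V$, its metric, or $f$. The answer will be yes for all $n\ge2$ and $1\le k\le n-1$.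

To see what has to be replaced, note two properties of the sphere example.

*The image is evenly spread.* Take $R=1$. The tangential gradients of $x_1,\dots,x_m$ at $x$ are $e_i-x_ix$, with Gram matrix $I-yy^{T}$, $y=f(x)$. So the $m$-dimensional Jacobian of $f$ is $(1-|y|^2)^{1/2}$. By the coarea formula the push-forward of the volume has density
$$\frac{\mathrm{Vol}(S^k)(1-|y|^2)^{k/2}}{(1-|y|^2)^{1/2}}=\mathrm{Vol}(S^k)(1-|y|^2)^{(k-1)/2}.$$
This is bounded because $k\ge1$; for $k=0$ it would blow up at $|y|=1$. No small ball of $\mathbb R^m$ receives too much volume.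

*The fibers are simple.* They are cut out by linear equations, so inside a ball of radius $r$ a fiber has $k$-volume at most $C r^k$.

On a general $V$ there are no coordinate functions, and we have to manufacture both properties.

## 2. Codimension one: distance spheres, and why more distance functions do not help

There is an obvious function on any $V$: the distance to a point. Let $\mathrm{Ricci}\ge1$, fix $x_0\in V$, and let $t>0$. Every $x$ with $d(x_0,x)=t$ is $\exp_{x_0}(tu)$ for a unit vector $u$ whose cut time $c(u)$ satisfies $c(u)\ge t$. Bishop's comparison says that for $t\le c(u)$ the $(n-1)$-dimensional Jacobian of $u\mapsto\exp_{x_0}(tu)$ is at most $\big(\sqrt{n-1}\,\sin(t/\sqrt{n-1})\big)^{n-1}$. Integrating over $\{u:c(u)\ge t\}$,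
$$\mathcal H^{n-1}\{x: d(x_0,x)=t\}\le \mathrm{Vol}\big(S^{n-1}(\sqrt{n-1})\big).$$
So for $k=n-1$ the function $d(x_0,\cdot)$ has small fibers. Two things are missing.

First, $d(x_0,\cdot)$ is not smooth, and a smooth function that is uniformly close to it may have very long level sets.

Second, for $k<n-1$ one would try $m$ distance functions at once. But Bishop's inequality bounds the volume of a whole distance sphere and says nothing about how another function slices it: a distance sphere carries no Ricci bound of its own. The attempt can fail badly. On the unit sphere with $x_0,x_1$ antipodal, $d(x_1,\cdot)=\pi-d(x_0,\cdot)$, so fibers of the pair are $(n-1)$-dimensional and have infinite $(n-2)$-volume.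

## 3. The theorem, and what "generic" means

**Conventions.** $\mathrm{Vol}_k=\mathcal H^k$ is Hausdorff measure, normalized to be the Riemannian $k$-volume on $C^1$ pieces. $C,c,C',\dots$ are positive constants depending only on $n$ (in Lemma A: on $n$ and $A$); they may change from line to line. $C_V$ denotes constants that may depend on $V$ and its embedding in Euclidean space, but not on the small scale $r$. A set is *$s$-separated* if distinct points are at distance $\ge s$; for example $r\mathbb Z$ is $r$-separated in $\mathbb R$. If an $s$-separated subset of a metric space is maximal, every point is at distance $<s$ from it. Balls $B(x,s)$ in metric spaces are closed. Manifolds are connected.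

**Multijets.** Let $V^{(s)}$ be the space of $s$-tuples of distinct points of $V$. The multijet bundle $J^l_s(V,\mathbb R^m)$ over $V^{(s)}$ consists of $s$-tuples of $l$-jets at distinct points. A map $f$ gives the section $(x_1,\dots,x_s)\mapsto(j^lf(x_1),\dots,j^lf(x_s))$, and $f$ is *multijet-transverse* to a submanifold of $J^l_s$ if this section is transverse to it. For example, take $m=1$. Transversality to $\{df=0\}\subset J^1_1$ says that the Hessian is onto at critical points, so $f$ is Morse. The submanifold of $J^1_2$ where both differentials vanish and both values agree has codimension $2n+1>2n$; transversality to it means avoiding it, so distinct critical points have distinct values.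

**Theorem 1.** Let $V$ be a closed Riemannian $n$-manifold with $\mathrm{Ricci}\ge-(n-1)$. There is a generic $C^\infty$ map $f:V\to\mathbb R^{m}$ with
$$\mathrm{Vol}_k(f^{-1}(y))\le C_n\max\{1,\mathrm{Vol}(V)\}\quad\text{for all }y\in\mathbb R^{m}.$$
Here *generic* means: every fiber is locally a finite union of $C^1$ submanifolds of dimension $\le k$; moreover, given integers $q_0,s_0$ depending only on $n$ and any countable family $\mathfrak S$ of submanifolds of the bundles $J^l_s(V,\mathbb R^m)$, $l\le q_0$, $s\le s_0$, the map $f$ can be chosen multijet-transverse to all members of $\mathfrak S$. The constant $C_n$ depends on $n$ and on the choice of $q_0(n),s_0(n)$, not on $\mathfrak S$.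

**Corollary.** If $V$ is complete with $\mathrm{Ricci}\ge1$, then for every $1\le k\le n-1$ there is a generic smooth $f:V\to\mathbb R^{n-k}$ with $\mathrm{Vol}_k(f^{-1}(y))\le\mathrm{const}_n$ for all $y$.

*Proof from Theorem 1.* By Bishop's theorem $\mathrm{Vol}(V)\le\mathrm{Vol}(S^n(\sqrt{n-1}))$, which depends only on $n$. ∎

**Theorem 2.** The map $f$ can be chosen with

* $\mathrm{Vol}_k(f^{-1}(y))\le C_n\mathrm{Vol}(V)^{k/n}$ for all $y$, if $\mathrm{Ricci}\ge0$ (in particular if $\mathrm{Ricci}\ge1$);
* $\mathrm{Vol}_k(f^{-1}(y))\le C_n\max\{\mathrm{Vol}(V)^{k/n},\mathrm{Vol}(V)\}$ for all $y$, if $\mathrm{Ricci}\ge-(n-1)$.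

*Proof from Theorem 1.* Genericity does not involve the metric. Multiply distances by $\lambda=\mathrm{Vol}(V)^{-1/n}$, so that the volume becomes $1$. If $\mathrm{Ricci}\ge0$, this condition persists; Theorem 1 gives a map with fibers of new $k$-volume $\le C_n$, that is, of old $k$-volume $\le C_n\lambda^{-k}=C_n\mathrm{Vol}(V)^{k/n}$. If $\mathrm{Ricci}\ge-(n-1)$ and $\mathrm{Vol}(V)\le1$, then $\lambda\ge1$. The Ricci tensor does not change and the metric becomes $\lambda^2g\ge g$, so $\mathrm{Ricci}\ge-(n-1)g\ge-(n-1)\lambda^2g$. The same argument applies. If $\mathrm{Vol}(V)\ge1$, the claim is Theorem 1. ∎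

It remains to prove Theorem 1.

## 4. Averages are easy, suprema are not

Suppose $f:V\to\mathbb R^m$ is smooth with Lipschitz constant $\ell$. The coarea formula gives
$$\int_{\mathbb R^m}\mathrm{Vol}_k(f^{-1}(y))\,dy\le \ell^m\,\mathrm{Vol}(V). \tag{1}$$
This controls fibers on average, but the supremum can be arbitrarily large. On the flat torus $\mathbb R^2/\mathbb Z^2$ let $f(x)=\frac1{2\pi N}\sin(2\pi Nx_1)$. It is $1$-Lipschitz, and every fiber with $|y|<\frac1{2\pi N}$ has length $2N$. Estimate (1) is not violated, since the image has length $\frac1{\pi N}$. The defect is that all the area sits over a tiny interval.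

So we aim for the two properties of Section 1, at a single very small scale $r$, allowed to depend on $V$. Put $\nu=\max(1,\mathrm{Vol}(V))$ and let $X$ be a maximal $r$-separated set in $V$, about $\nu r^{-n}$ points or fewer.

* **Even spreading.** Find $v:X\to\mathbb R^m$, Lipschitz with constant $C$, such that every ball of radius $r$ in $\mathbb R^m$ contains at most $C\nu r^{-k}$ values (counted with multiplicity). The count is natural: spread $\nu r^{-n}$ points over a ball of radius about $1$ in $\mathbb R^m$, and a ball of radius $r$ gets $r^m\cdot\nu r^{-n}=\nu r^{-k}$.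
* **Simple fibers.** Extend $v$ to a smooth map $f$ such that in each ball of radius $2r$ around a net point every fiber has $k$-volume $\le Cr^k$.

By the Lipschitz property, a fiber over $y$ only meets balls around net points with $|v-y|\le Cr$; there are at most $C\nu r^{-k}$ of these, each contributing $Cr^k$. The total is $C\nu$, as wanted, and $r$ has disappeared.

## 5. A random map that is refreshed at every scale

In the unit cube with $X$ the grid of mesh $r$, the first $m$ coordinates spread $X$ evenly. In a general metric space it is natural to choose $v$ at random. Independent values at all points are evenly spread but not Lipschitz. So choose a scale $s$, independent Gaussian vectors $\xi_z$ at the points $z$ of an $s$-net, and put $f=s\sum_z\phi_z\xi_z$ with bump functions $\phi_z$ of size $s$. This is Lipschitz.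

Where does a single scale stop working? Look at the number of values near $y$ at resolution $r$, with a kernel of height $r^{-m}$. It is a sum over $s$-cells of nearly independent terms, and each term can be as large as $s^nr^{-m}$ (in units where $X$ has total mass about $\nu$). Concentration needs this to be small, so it works only for $r\gg s^{n/m}$. Below this resolution one must add new randomness at a smaller scale.

This suggests a cascade: scales $s_j=2^{-j}$, and at step $j$ a random correction of amplitude $a_j$ varying at scale $s_j$. Two requirements compete.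

* The Lipschitz constants are about $a_j/s_j$. With $a_j=s_j$ they would add up to at least a multiple of $\log(1/r)$, which is not bounded. So $a_j$ must be smaller than $s_j$.
* One cell contributes about $s_j^na_j^{-m}$ to the density at resolution $a_j$. With $a_j=s_j$ this is $s_j^{k}$, small *because $k\ge1$*, so there is room to take $a_j$ slightly smaller.

The choice $a_j=s_j^{1+\alpha}$ with $\alpha=\frac1{2n}$ satisfies both. The last point is a Gaussian identity: blurring at resolution $a_{j+1}$, after an independent Gaussian displacement of variance $a_j^2-a_{j+1}^2$, is in expectation the same as blurring at resolution $a_j$. So the density passes from one resolution to the next without loss in expectation, and concentration makes the loss summable.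

## 6. The net lemma

**Lemma A.** Let $A\ge1$ be an integer, $\nu\ge1$, $0<r\le1$, and let $(X,d)$ be a finite metric space with

* (H1) for $s\in[r,1]$, every $s$-separated subset of a ball of radius $6s$ has at most $A$ elements;
* (H2) $\#(X\cap B(x,s))\le A(s/r)^n$ for $x\in X$, $s\in[r,1]$;
* (H3) $r^n\,\#X\le A\nu$.

Then there is $v:X\to\mathbb R^m$ with $|v(x)-v(x')|\le C\,d(x,x')$ for all $x,x'$, and $\#\{x:|v(x)-y|\le r\}\le C\nu r^{-k}$ for all $y\in\mathbb R^m$, where $C=C(n,A)$.

**Step 1: scales and the quantity to be controlled.** Put $\alpha=\frac1{2n}$, $s_j=2^{-j}$, $a_j=2^{-j(1+\alpha)}$, $\delta_j=2^{-j/8}$. Let $J\ge0$ be the largest integer with $a_J\ge r$; it exists since $a_0=1\ge r$. From $a_{J+1}<r$ we get $a_J\le2^{1+\alpha}r\le4r$, and $s_j\ge a_j\ge r$ for $j\le J$. Let $\mu=r^n\sum_{x\in X}\delta_x$ (point masses), so $\mu(X)\le A\nu$ by (H3). Let $K_a(y)=(2\pi a^2)^{-m/2}e^{-|y|^2/2a^2}$ and, for a map $f_j:X\to\mathbb R^m$,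
$$\rho_j(y)=\int K_{a_j}(f_j(x)-y)\,d\mu(x). \tag{2}$$
An integer $j_0=j_0(n,A)$ will be fixed in Step 5. If $J\le j_0$, take $v=0$: since $r>a_{J+1}\ge a_{j_0+1}$, we have $\#X\le A\nu r^{-n}\le C\nu\le C\nu r^{-k}$. Otherwise start with $f_{j_0}=0$ and construct $f_{j+1}$ from $f_j$ for $j_0\le j<J$.

**Step 2: the random correction, and bounds that hold for every outcome.** Write $s=s_j$ and let $Z$ be a maximal $s$-separated subset of $X$. For $z\in Z$ put
$$\psi_z(x)=\max(0,2-d(x,z)/s),\qquad \Psi=\Big(\sum_z\psi_z^2\Big)^{1/2},\qquad \phi_z=\psi_z/\Psi .$$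
Each $x$ has some $z$ with $d(x,z)<s$, so $\Psi\ge1$. The $z$ with $\phi_z(x)\ne0$ lie in $B(x,2s)$, so by (H1) there are at most $A$ of them. Also $\sum_z\phi_z^2=1$. For two points $x,x'$ at most $2A$ of the differences $\psi_z(x)-\psi_z(x')$ are nonzero, each at most $d(x,x')/s$; hence $\Psi$ is $\frac{\sqrt{2A}}s$-Lipschitz. From
$$\phi_z(x)-\phi_z(x')=\frac{\psi_z(x)-\psi_z(x')}{\Psi(x)}+\phi_z(x')\,\frac{\Psi(x')-\Psi(x)}{\Psi(x)}$$
and $\Psi\ge1\ge\phi_z$ we get $|\phi_z(x)-\phi_z(x')|\le\frac{1+\sqrt{2A}}s\,d(x,x')$.

Let $\tau_j=(2m(\log4m+j\log2))^{1/2}$, and let $\xi_z$, $z\in Z$, be independent, each a standard Gaussian of $\mathbb R^m$ conditioned on $|\xi_z|\le\tau_j$. If $|\xi|>\tau_j$, some coordinate exceeds $\tau_j/\sqrt m$ in absolute value; so the conditioned-away probability is $p_j\le2me^{-\tau_j^2/2m}=2^{-1-j}$. Put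
$$f_{j+1}=f_j+\sigma_j\sum_z\phi_z\xi_z,\qquad\sigma_j^2=a_j^2-a_{j+1}^2 .$$
By Cauchy–Schwarz $\sum_z\phi_z(x)\le\sqrt A$. So for every outcome
$$|f_{j+1}-f_j|\le a_j\sqrt A\,\tau_j,\qquad \mathrm{Lip}(f_{j+1}-f_j)\le a_j\cdot2A\cdot\frac{1+\sqrt{2A}}{s_j}\,\tau_j\le C\sqrt{j+1}\,2^{-\alpha j}. \tag{3}$$
Both bounds are summable over $j\ge0$. Hence $|f_j|\le R_1$ and $\mathrm{Lip}(f_j)\le C$ for all $j$ and all outcomes, with $R_1=R_1(n,A)$ and $C$ independent of $j_0$. The truncation was made to have this with certainty.

**Step 3: the density does not grow in expectation.** Fix $f_j$ and $y$. At a given $x$ at most $A$ of the variables $\xi_z$ enter, and the density of each is at most $(1-p_j)^{-1}$ times the Gaussian density. So $\mathbb E K_{a_{j+1}}(f_{j+1}(x)-y)$ is at most $(1-p_j)^{-A}$ times its value for true Gaussians. For true Gaussians $\sum_z\phi_z(x)\xi_z\sim N(0,I_m)$, because $\sum_z\phi_z(x)^2=1$. Convolving $K_{a_{j+1}}$ with the density of $N(0,\sigma_j^2I_m)$ gives $K_{a_j}$, since $a_{j+1}^2+\sigma_j^2=a_j^2$. As $-\log(1-p)\le2p$ on $[0,\frac12]$,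
$$\mathbb E\,\rho_{j+1}(y)\le(1-p_j)^{-A}\rho_j(y)\le e^{A2^{-j}}\rho_j(y). \tag{4}$$

**Step 4: concentration at one point $y$.** Put $C_3=\sup_{0<a\le1}(2\pi a^2)^{-m/2}e^{-1/2a^2}<\infty$, $C_4=\max(1,AC_3)$, and
$$M_j=\max\big(C_4\nu,\ \sup_y\rho_j(y)\big),\qquad T_j=e^{A2^{-j}}M_j\ge\nu\ge1 .$$
Assign to each $x$ some $z(x)\in Z$ with $d(x,z(x))<s$, let $c_z=\{x:z(x)=z\}$, and split
$$\rho_{j+1}(y)=\sum_zY_z,\qquad Y_z=r^n\sum_{x\in c_z}K_{a_{j+1}}(f_{j+1}(x)-y).$$
If $x\in c_z$ and $\xi_{z'}$ enters at $x$, then $d(z,z')<s+2s=3s$. So $Y_z$ depends only on the $\xi_{z'}$ with $d(z,z')<3s$. Join distinct points of $Z$ at distance $<6s$; by (H1) this graph has degree $\le A-1$, so it can be colored greedily with $A$ colors. Points of one color use disjoint sets of variables, so within one color the $Y_z$ are independent. By (H2) and $K_a\le a^{-m}$ we have $0\le Y_z\le b$ with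
$$b=As_j^na_{j+1}^{-m}=A2^{m(1+\alpha)}\,2^{-j(n-m-\alpha m)}\le C2^{-j/2}, \tag{5}$$
because $n-m=k\ge1$ and $\alpha m<\frac12$. This is where $k\ge1$ is used.

Let $G$ be the sum of the $Y_z$ over one color; by (4), $\mathbb EG\le\mathbb E\rho_{j+1}(y)\le T_j$. For $0\le\theta\le1/b$ and $0\le Y\le b$ we have $e^{\theta Y}\le1+\theta Y+\theta^2Y^2\le1+(\theta+\theta^2b)Y$. By independence $\mathbb Ee^{\theta G}\le\exp((\theta+\theta^2b)\,\mathbb EG)$, and for $t>0$ Markov's inequality gives
$$\mathbb P(G\ge\mathbb EG+t)\le\exp(\theta^2b\,\mathbb EG-\theta t)\le\exp(\theta^2bT_j-\theta t).$$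
Take $t=\delta_jT_j/A\le T_j$ and $\theta=t/(2bT_j)\le1/(2b)$. The exponent becomes $-\frac{t^2}{4bT_j}=-\frac{\delta_j^2T_j}{4A^2b}$, which is $\le-c2^{j/4}$, since $\delta_j^2=2^{-j/4}$, $T_j\ge1$ and $b\le C2^{-j/2}$. If no color deviates by $t$, then $\rho_{j+1}(y)\le\mathbb E\rho_{j+1}(y)+\delta_jT_j\le(1+\delta_j)T_j$. So for each $y$
$$\mathbb P\big(\rho_{j+1}(y)>(1+\delta_j)T_j\big)\le A\exp(-c2^{j/4}). \tag{6}$$

**Step 5: all $y$ at once.** A union bound over a lattice turns (6) into a bound for the supremum. Since $|\nabla K_a|\le a^{-m-1}$, we have $|\nabla\rho_{j+1}|\le A\nu a_{j+1}^{-m-1}$. Let $\eta_j=m^{-1/2}\min(1,\delta_ja_{j+1}^{m+1}/A)$. The set $\eta_j\mathbb Z^m\cap\{|y|\le R_1+2\}$ has at most $(2(R_1+2)/\eta_j+1)^m\le Ce^{Cj}$ points. Choose $j_0=j_0(n,A)$ so that $CAe^{Cj}\exp(-c2^{j/4})<1$ for all $j\ge j_0$; none of the constants here depends on $j_0$. Then some outcome of the $\xi_z$ satisfies $\rho_{j+1}\le(1+\delta_j)T_j$ at all these lattice points; fix it.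

Every $y$ with $|y|\le R_1+1$ is within $\sqrt m\,\eta_j\le1$ of such a point, so $\rho_{j+1}(y)\le(1+\delta_j)T_j+\delta_j\nu\le(1+2\delta_j)T_j$. If $|y|\ge R_1+1$, then $|f_{j+1}(x)-y|\ge1$ for all $x$, so $\rho_{j+1}(y)\le A\nu C_3\le C_4\nu$. Therefore
$$M_{j+1}\le(1+2\cdot2^{-j/8})\,e^{A2^{-j}}\,M_j. \tag{7}$$

**Step 6: from the density to the count.** The product of the factors in (7) converges, and $M_{j_0}\le\max(C_4\nu,A\nu a_{j_0}^{-m})\le C\nu$. So $M_J\le C\nu$. Put $v=f_J$; it is $C$-Lipschitz by Step 2. If $|v(x)-y|\le r\le a_J$, then $K_{a_J}(v(x)-y)\ge(2\pi)^{-m/2}e^{-1/2}a_J^{-m}$. Each such $x$ has mass $r^n$, so with $a_J\le4r$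
$$\#\{x:|v(x)-y|\le r\}\le Ca_J^m\,r^{-n}M_J\le C\nu\,r^{m-n}=C\nu r^{-k}.\qquad∎$$

## 7. Bishop–Gromov supplies the counting hypotheses

Let $V$ be as in Theorem 1, with Riemannian distance $d$, and $\nu=\max(1,\mathrm{Vol}(V))$. By Nash's theorem regard $V$ as a smoothly and isometrically embedded closed submanifold of $\mathbb R^D$ with $D=D(n)$, for example $D=n(3n+11)/2$. Let $0<r\le r_0(V)$, where $r_0(V)\le1$ is as small as needed below, and let $X=\{p_i\}$ be a maximal $r$-separated subset of $(V,d)$.

**Checking (H1)–(H3) with $A=A(n)$.** The Bishop–Gromov theorem says $\mathrm{Vol}B(x,R)/\mathrm{Vol}B(x,s)\le\int_0^R\sinh^{n-1}\big/\int_0^s\sinh^{n-1}$ for $s\le R$. Since $t\le\sinh t\le Ct$ on $[0,20]$, it follows that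
$$\mathrm{Vol}B(x,R)\le C(R/s)^n\,\mathrm{Vol}B(x,s)\qquad(0<s\le R\le20).$$

* (H1): for an $s$-separated set $\{x_i\}\subset B(x,6s)$, $s\le1$, the balls $B(x_i,s/3)$ are disjoint and lie in $B(x,7s)$. Each has volume $\ge c\,\mathrm{Vol}B(x_i,14s)\ge c\,\mathrm{Vol}B(x,7s)$. So there are at most $1/c$ of them.
* (H2): the balls $B(x_i,r/3)$, $x_i\in X\cap B(x,s)$, are disjoint and lie in $B(x,2s)$. Each has volume $\ge c(r/s)^n\,\mathrm{Vol}B(x_i,4s)\ge c(r/s)^n\,\mathrm{Vol}B(x,2s)$.
* (H3): for small $r$, $\mathrm{Vol}B(x,r/3)\ge c_nr^n$ for all $x$, by compactness. The balls $B(p_i,r/3)$ are disjoint, so $\#X\,c_nr^n\le\mathrm{Vol}(V)\le\nu$.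

Let $v_i=v(p_i)$ be the values given by Lemma A, with constant $C_0=C_0(n)$.

**Euclidean counting.** Since $V$ is compact, $d(p,q)/|p-q|\to1$ uniformly as $|p-q|\to0$ on $V$. So for small $r$,
$$d(p,q)\le\tfrac43|p-q|\quad\text{if }p,q\in V,\ |p-q|\le20r. \tag{8}$$
Hence $|p_i-p_l|\ge r/2$ for $i\ne l$. The balls of radius $r/4$ around the $p_i$ in a Euclidean ball of radius $10r$ have disjoint interiors and lie in a ball of radius $\frac{41}4r$. So every Euclidean ball of radius $10r$ contains at most $L:=41^D$ of the $p_i$.

## 8. Interpolation on $V$ is not enough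

The first thing to try now is $f=\sum_iv_i\theta_i$ on $V$ with a partition of unity $\theta_i$ of scale $r$ in $\mathbb R^D$. The fiber over $y$ is then covered by $C\nu r^{-k}$ balls of radius $2r$, by the argument of Section 4. What fails is the bound $Cr^k$ inside one ball. Smoothness of $V$ and closeness to its tangent plane give no such bound, even for very simple functions on $\mathbb R^D$. Take the piece of surface
$$x_3=g(x_1,x_2),\qquad g=e^{-1/x_1^2}\sin(1/x_1)\quad(g=0\text{ for }x_1=0),$$
which is smooth and as flat as one likes near the origin. The level $\{x_3=0\}$ of the coordinate function $x_3$ on it contains the lines $x_1=\frac1{\pi j}$, $x_3=0$, $j=1,2,\dots$, so it has infinite length in every neighborhood of the origin. The trouble is not the function but the equations of the manifold, which may be arbitrarily complicated at every scale.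

The remedy is to replace $V$ by a nearby copy $V'$ whose equations near each net point come from *one* formula with boundedly many real parameters. The data available at scale $r$ are the points $p_i$ and the normal spaces there. Near $p_i$, $V$ is almost $\{N_i(x-p_i)=0\}$, where $N_i$ is the projection to the normal space at $p_i$. Averaging these over $i$ gives a vector $\mathbf n(x)\in\mathbb R^D$. But $\mathbf n(x)=0$ is a system of $D$ equations, while an $n$-dimensional set needs $D-n$. So we project $\mathbf n$ to a space of dimension $D-n$, obtained from the averaged projection by a spectral cut. If $V$ were a plane, all $N_i$ would be equal to some $N$, and $\mathbf n(x)=N(x-p_1)$ would recover it exactly.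

## 9. The copy $V'$

**Step 1: the defining formula.** Let $N_p$ be the orthogonal projection of $\mathbb R^D$ onto $T_p^\perp:=(T_pV)^\perp$, and $N_i=N_{p_i}$. Let $U_r=\{x:\mathrm{dist}(x,V)<r\}$. For $r$ small the nearest point projection $\pi:U_r\to V$ is smooth, and $\pi(p+w)=p$ for $p\in V$, $w\in T_p^\perp$, $|w|<r$. For $p,q\in V$,
$$|N_p-N_q|\le C_V|p-q|,\qquad|N_p(q-p)|\le C_V|p-q|^2; \tag{9}$$
the first because $N_p$ depends smoothly on $p$, the second because $q\mapsto N_p(q-p)$ vanishes at $q=p$ together with its derivative $N_p|_{T_pV}$.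

Let $\beta(t)=e^{-1/(1-t)}$ for $t<1$ and $\beta(t)=0$ for $t\ge1$; it is smooth and decreasing on $t<1$. Put $\beta_i(x)=\beta(|x-p_i|^2/9r^2)$ and $\theta_i=\beta_i/\sum_l\beta_l$. For $x\in U_r$ some $p_i$ has $d(\pi(x),p_i)<r$, hence $|x-p_i|<2r$ and $\sum_l\beta_l(x)\ge\beta(4/9)>0$. So on $U_r$ the $\theta_i$ are smooth, $\sum_i\theta_i=1$, $\theta_i(x)\ne0$ implies $|x-p_i|<3r$, at most $L$ of the $\theta_i$ are nonzero at $x$, and $|D\theta_i|\le C/r$. On $U_r$ define
$$S=\sum_i\theta_iN_i,\qquad\mathbf n(x)=\sum_i\theta_i(x)N_i(x-p_i),\qquad W=E\,\mathbf n,$$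
where $E(x)=\Phi(S(x))$ is the spectral projection of the symmetric matrix $S(x)$ onto its eigenvalues $>\frac12$.

**Step 2: $W$ is close to the normal coordinate.** Let $x\in U_r$, $p=\pi(x)$, $w=x-p\in T_p^\perp$. If $|x-p_i|\le3r$, then $|p-p_i|\le4r$, and since $N_i(x-p_i)-w=(N_i-N_p)w+N_i(p-p_i)$, (9) gives
$$|N_i-N_p|\le C_Vr,\qquad|N_i(x-p_i)-w|\le C_Vr^2. \tag{10}$$
We draw four consequences.

*The matrix $S$ and its spectral projection.* $|S-N_p|\le C_Vr<\frac14$ for small $r$. On the convex ball of radius $\frac14$ (operator norm) about a projection of rank $D-n$, all eigenvalues lie in $[-\frac14,\frac14]\cup[\frac34,\frac54]$. So there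
$$\Phi(S)=\frac1{2\pi i}\oint_{|\zeta-1|=1/2}(\zeta-S)^{-1}\,d\zeta$$
is smooth with derivative $\le C$, has rank $D-n$, and $\Phi(N_p)=N_p$. Hence $|E-N_p|\le C_Vr$.

*Derivatives of $S$ and $E$.* Since $\sum_iD\theta_i=0$, we have $DS(x)=\sum_iD\theta_i(x)\,(N_i-N_p)$ with $p=\pi(x)$ held fixed. So $|DS|\le L\cdot\frac Cr\cdot C_Vr\le C_V$ and $|DE|\le C_V$.

*The vector $\mathbf n$.* By (10), $|\mathbf n-w|\le C_Vr^2$. Again by $\sum_iD\theta_i=0$, $D\mathbf n=\sum_iD\theta_i\otimes(N_i(x-p_i)-w)+S=N_p+O(C_Vr)$.

*The map $W$.* Since $N_pw=w$, we have $W-w=E(\mathbf n-w)+(E-N_p)w$; and $DW=(DE)\mathbf n+E\,D\mathbf n$ with $|\mathbf n|\le2r$. So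
$$|W(x)-w|\le C_Vr^2,\qquad|DW(x)-N_{\pi(x)}|\le C_Vr\qquad(x\in U_r). \tag{11}$$

**Step 3: the zero set is a copy of $V$.** For $p\in V$ let $h_p(w)=N_pW(p+w)$ on $\{w\in T_p^\perp:|w|<r\}$. By (11), for small $r$, $|h_p(w)-w|\le C_Vr^2\le r/2$ and $|Dh_p-\mathrm{id}|\le\frac12$. So $w\mapsto w-h_p(w)$ is a $\frac12$-contraction. Hence $h_p$ is injective: $h_p(w)=h_p(w')$ gives $|w-w'|\le\frac12|w-w'|$. The contraction maps $\{|w|\le r/2\}$ into itself, and its fixed point is a zero of $h_p$. So $h_p$ has exactly one zero $w(p)$. It satisfies $|w(p)|=|w(p)-h_p(w(p))|\le C_Vr^2$, and it depends smoothly on $p$ by the implicit function theorem.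

The vector $W(x)$ lies in $\mathrm{Im}\,E(x)$, and $N_p$ is injective there for $p=\pi(x)$: if $u=Eu$ and $N_pu=0$, then $|u|=|(E-N_p)u|\le\frac12|u|$ for small $r$, so $u=0$. Thus $W(p+w)=0$ if and only if $h_p(w)=0$, and
$$V':=\{x\in U_r:W(x)=0\}=\iota(V),\qquad\iota(p)=p+w(p),\qquad\pi\circ\iota=\mathrm{id}_V. \tag{12}$$
So $\iota$ is a smooth embedding with image $V'$, and $\pi|_{V'}=\iota^{-1}$.

**Step 4: volumes on $V$ and $V'$ are comparable.** For $p\in V$, $D\pi(p)$ is the orthogonal projection onto $T_pV$, of norm $1$. By compactness $|D\pi|\le\frac32$ on $U_r$ for $r$ small. Let $x,x'\in V'$ with $|x-x'|<r/2$. Since $\mathrm{dist}(x,V)\le C_Vr^2<r/2$, the segment $[x,x']$ lies in $U_r$. So $|\pi(x)-\pi(x')|\le\frac32|x-x'|$, and $d(\pi(x),\pi(x'))\le2|x-x'|$ by (8). Hausdorff measure only sees small distances, so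
$$\mathcal H^k(\pi(Z))\le2^k\,\mathcal H^k(Z)\quad\text{for Borel }Z\subset V'. \tag{13}$$

## 10. A polynomial perturbation makes the map generic

Let $q=\max\{n,\ s_0(q_0+1)-1\}$, and let $\mathcal P$ be the vector space of polynomial maps $\mathbb R^D\to\mathbb R^m$ of degree $\le q$. For $P\in\mathcal P$ set
$$f'_P=\Big(\sum_iv_i\theta_i+P\Big)\Big|_{V'},\qquad f_P=f'_P\circ\iota\in C^\infty(V,\mathbb R^m). \tag{14}$$
Polynomials of bounded degree keep the formula finite; there are enough of them to perturb all the jets we need. Since $U_r$ is bounded, the $P$ with $|P|\le r$ on $U_r$ contain a neighborhood of $0$ in $\mathcal P$. So we may impose any countable set of conditions valid for almost every $P$.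

**Step 1: for almost every $P$, no fiber of $f'_P$ contains a $(k+1)$-dimensional $C^q$ submanifold.** This will keep the fibers from having too large a dimension. The idea is that being constant to order $q$ along a germ of dimension $k+1$ is a condition on the $q$-jet of codimension larger than $n$.

Let $\mathcal J$ be the space of polynomial maps $\mathbb R^n\to\mathbb R^m$ of degree $\le q$, that is, $q$-jets at $0$. Let $\mathcal B\subset\mathcal J$ be the set of jets that are constant to order $q$ along some $(k+1)$-dimensional $C^q$ germ through $0$. After a permutation of the coordinates such a germ is a graph $t=\zeta(s)$, $s\in\mathbb R^{k+1}$, $t\in\mathbb R^{m-1}$, $\zeta(0)=0$, and only the $q$-jet of $\zeta$ matters. Let $\Delta=\binom{k+1+q}{q}$ be the dimension of the polynomials of degree $\le q$ in $k+1$ variables. The $q$-jets $\zeta$ form a space of dimension $(m-1)(\Delta-1)$. For fixed $\zeta$, the map sending $\varphi\in\mathcal J$ to $\varphi(s,\zeta(s))$, modulo constants and terms of order $>q$, is linear. It is onto a space of dimension $m(\Delta-1)$,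 since $\psi(s)$ is the image of $\varphi(s,t)=\psi(s)$. So the pairs $(\varphi,\zeta)$ with $\varphi$ constant along $\zeta$ to order $q$ form a semialgebraic set of dimension $\dim\mathcal J+(m-1)(\Delta-1)-m(\Delta-1)$. The set $\mathcal B$ is a finite union, over the permutations, of projections of such sets. By Tarski–Seidenberg it is semialgebraic, of codimension at least
$$\Delta-1\ge\binom{n+2}2-1>n,$$
using $k+1\ge2$ and $q\ge n$. In particular $\mathcal B$ is a finite union of smooth submanifolds of codimension $>n$. (For $m=1$ there is no $\zeta$, the germ is open, and $\mathcal B$ consists of the constant jets.)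

In a chart $O$ of $V'$ let $\Theta:O\times\mathcal P\to\mathcal J$ send $(x,P)$ to the $q$-jet of $f'_P$ at $x$ in the chart, translated so that $x$ is at the origin. It is smooth. For fixed $x$ it is affine in $P$, and it is onto: linear coordinates on $T_xV'$ composed with the orthogonal projection $\mathbb R^D\to T_xV'$ are local coordinates of $V'$ at $x$, and polynomials of degree $\le q$ in them realize every $q$-jet. So $\Theta$ is a submersion, and $\Theta^{-1}(\mathcal B)$ is a finite union of submanifolds of dimension $<n+\dim\mathcal P-n=\dim\mathcal P$. Its projection to $\mathcal P$ is a null set. Finitely many charts cover $V'$. If a fiber of $f'_P$ contained a $(k+1)$-dimensional $C^q$ submanifold through $x$, then $\Theta(x,P)\in\mathcal B$; so this happens only for $P$ in a null set.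

**Step 2: for almost every $P$, $f_P$ is multijet-transverse to every member of $\mathfrak S$.** We show that polynomials of degree $\le q$ realize arbitrary multijets. We have $f_P=f_0+P\circ\iota$. Let $l\le q_0$, $s\le s_0$, and let $x_1,\dots,x_s\in V$ be distinct. Then the points $x'_i=\iota(x_i)\in\mathbb R^D$ are distinct. For $j\ne i$ choose an affine function $\lambda_{ij}$ with $\lambda_{ij}(x'_j)=0\ne\lambda_{ij}(x'_i)$. The maps
$$\prod_{j\ne i}\lambda_{ij}^{l+1}\cdot Q,\qquad Q:\mathbb R^D\to\mathbb R^m\text{ polynomial},\ \deg Q\le l,$$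
have degree $\le(s-1)(l+1)+l=s(l+1)-1\le q$. They have zero $l$-jet at $x'_j$ for $j\ne i$. At $x'_i$ their $l$-jets are arbitrary, because multiplication by a function that does not vanish at $x'_i$ is invertible on $l$-jets. Since $\iota$ is an embedding, every $l$-jet on $V$ at $x_i$ is the pullback under $\iota$ of an $l$-jet on $\mathbb R^D$ at $x'_i$. So for fixed $(x_1,\dots,x_s)$ the affine map from $P$ to the multijet of $f_P$ is onto the fiber of $J^l_s(V,\mathbb R^m)$, and the evaluation map $V^{(s)}\times\mathcal P\to J^l_s(V,\mathbb R^m)$ is a submersion. The parametric transversality theorem gives the claim for each member of $\mathfrak S$, and $\mathfrak S$ is countable.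

Fix from now on a $P$ with $|P|\le r$ on $U_r$ that satisfies the conclusions of Steps 1 and 2, and set $f=f_P$, $f'=f'_P$.

## 11. Definable families and the local volume bound

**What we need from o-minimality.** The definable sets in $\mathbb R_{\exp}$ are the subsets of the spaces $\mathbb R^N$ described by first-order formulas with real constants, $+$, $\cdot$, $<$ and $\exp$. Semialgebraic sets are definable, and so is the graph of $\beta$. By Wilkie (*J. AMS* 1996), $\mathbb R_{\exp}$ is *o-minimal*: every definable subset of $\mathbb R$ is a finite union of points and intervals. The function $\sin$ on $\mathbb R$ is not definable, since its zero set is infinite and discrete.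

*Cells* are defined inductively. In $\mathbb R$ they are points and open intervals. In $\mathbb R^{N+1}$ they are graphs over a cell of $\mathbb R^N$ of a continuous definable function, or the regions strictly between two such functions with one lying below the other ($\pm\infty$ allowed as bounds). For $C^q$ cells the functions are $C^q$. Cells are connected, $C^q$ cells are $C^q$ submanifolds, and the fiber of a cell over a point of the first coordinates is empty or a cell. The cell decomposition theorem says that every definable set is a finite disjoint union of cells; the $C^q$ version, valid in every o-minimal expansion of the real field, is in van den Dries–Miller (*Duke Math. J.* 1996).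

The consequence we want is uniform finiteness: the fibers of one definable set over its first coordinates have a bounded number of connected components, at most the number of cells. For example, for all $(a,b,c)\in\mathbb R^3$ the set $\{x:ae^x+bx+c=0\}$ has at most $2$ components: if $a\ne0$ the function is strictly convex or strictly concave and has at most two zeros; if $a=0$ the set is empty, a point, or all of $\mathbb R$.

**Lemma B.** For all $p_0\in X$ and $y\in\mathbb R^m$,
$$\mathcal H^k\big(V'\cap\mathring B(p_0,2r)\cap f'^{-1}(y)\big)\le C_2r^k,\qquad C_2=C_2(n), \tag{15}$$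
where $\mathring B$ denotes the open Euclidean ball. Moreover, this set is a finite union of $C^q$ submanifolds of dimension $\le k$.

**Step 1: the set in (15) belongs to one definable family.** Let $N_0=N_{p_0}$ and $\Omega=\{x:|x-p_0|<2r,\ |N_0(x-p_0)|<r/2\}$. For $r$ small:

* $V'\cap\mathring B(p_0,2r)\subset\Omega$. Indeed, if $x=p+w(p)$, then $|p-p_0|<3r$ and, by (9), $|N_0(x-p_0)|\le9C_Vr^2+C_Vr^2<r/2$.
* $\Omega\subset U_r$. Indeed, $V$ contains a point within $C_Vr^2$ of $p_0+(1-N_0)(x-p_0)$, because $(1-N_0)(x-p_0)$ is a tangent vector at $p_0$ of length $<2r$. This point of the tangent plane has distance $<r/2$ from $x$. So $\mathrm{dist}(x,V)<r/2+C_Vr^2<r$.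

By (12), the set in (15) equals $\{x\in\Omega:W(x)=0,\ \sum_iv_i\theta_i(x)+P(x)=y\}$. On $\Omega$ only indices with $|p_i-p_0|<5r$ matter, and there are at most $L$ of them. Put $x=p_0+ru$ and $q_i=(p_i-p_0)/r$. Pad the list to exactly $L$ entries with $q_i=(10,0,\dots,0)$, $N_i=0$, $v_i=0$; for these $|u-q_i|\ge8$ when $|u|<2$, so their bump functions vanish. The rescaled set is then the member $F_\lambda$ of the family
$$F_\lambda=\Big\{u\in\mathbb R^D:\ |u|<2,\ |N_0u|<\tfrac12,\ \sum_i\beta_i(u)>0,\ \det(S(u)-\tfrac12)\ne0,\ E(u)\mathbf n(u)=0,\ \sum_iv_i\theta_i(u)+\tilde P(u)=y\Big\},$$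
where now
$$\beta_i(u)=\beta(|u-q_i|^2/9),\quad\theta_i=\beta_i\Big/\sum_l\beta_l,\quad S=\sum_i\theta_iN_i,\quad\mathbf n=\sum_i\theta_iN_i(u-q_i),\quad E=\Phi(S).$$
The parameters are $\lambda=(q_i,N_0,N_i,v_i,\tilde P,y)$ with $q_i\in\mathbb R^D$, $N_0,N_i$ symmetric $D\times D$ matrices, $v_i,y\in\mathbb R^m$ and $\tilde P\in\mathcal P$. For our set $\tilde P(u)=P(p_0+ru)$, the rescaled $W$ is $E\mathbf n$ up to the factor $r$, and the third and fourth conditions hold automatically because $\Omega\subset U_r$. The number of parameters depends only on $D,m,q,L$.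

The function $\Phi$, on symmetric $S$ with $\det(S-\frac12)\ne0$, is semialgebraic: $\Phi(S)$ is the unique symmetric $E$ such that $E^2=E$, $ES=SE$, and $(S-\frac12)(2E-1)$ is positive definite. (On a common eigenvector with eigenvalues $\sigma$ of $S$ and $e\in\{0,1\}$ of $E$ the last condition reads $(\sigma-\frac12)(2e-1)>0$, so $e=1$ exactly when $\sigma>\frac12$.) The function $\beta$ is definable. Thus $\{(\lambda,u):u\in F_\lambda\}$ is definable in $\mathbb R_{\exp}$, and this set depends only on $n$ and $k$ (and $q_0(n),s_0(n)$). Neither $V$ nor $r$ enters.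

**Step 2: a uniform bound on components of slices.** For each set $I$ of $k$ coordinates with projection $\mathrm{pr}_I:\mathbb R^D\to\mathbb R^k$, the set $\{(\lambda,z,u):u\in F_\lambda,\ \mathrm{pr}_I(u)=z\}$ is definable. Decompose it into cells, with $(\lambda,z)$ as the first coordinates. The fiber of each cell over a fixed $(\lambda,z)$ is empty or connected. So there is $C_1=C_1(n)$ such that for all $\lambda,I,z$ the set $F_\lambda\cap\mathrm{pr}_I^{-1}(z)$ has at most $C_1$ connected components.

**Step 3: the dimension is at most $k$.** Let $F_\lambda$ now be the rescaled set of (15). By $C^q$ cell decomposition it is a finite disjoint union of cells that are $C^q$ submanifolds of $\mathbb R^D$. A cell of dimension $\ge k+1$ would, after scaling back, contain a $(k+1)$-dimensional $C^q$ submanifold of $\mathbb R^D$ lying in $V'$. This is then a $C^q$ submanifold of $V'$ inside a fiber of $f'$, which Step 1 of Section 10 excludes. So all cells have dimension $\le k$, and the last claim of Lemma B is proved.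

**Step 4: volume from slices.** Fix $I$. For almost every $z\in\mathbb R^k$, the set $\mathrm{pr}_I^{-1}(z)$ misses all cells of dimension $<k$, whose projections are null sets, and $z$ is a regular value of $\mathrm{pr}_I$ on each $k$-dimensional cell, by Sard's theorem. By the inverse function theorem, $F_\lambda\cap\mathrm{pr}_I^{-1}(z)$ is then a finite union of discrete definable sets. A discrete definable set has finitely many components, which are points, so it is finite. Hence $F_\lambda\cap\mathrm{pr}_I^{-1}(z)$ is finite, each of its points is a component, and by Step 2 it has at most $C_1$ points.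

On a $k$-dimensional $C^1$ submanifold the Jacobian $J_I$ of $\mathrm{pr}_I$ is the absolute value of a $k\times k$ minor of a $D\times k$ matrix with orthonormal columns. By Cauchy–Binet $\sum_IJ_I^2=1$, and $0\le J_I\le1$, so $\sum_IJ_I\ge1$. The area formula on the $k$-dimensional cells gives
$$\mathcal H^k(F_\lambda)\le\sum_I\int_{[-2,2]^k}\#\big(F_\lambda\cap\mathrm{pr}_I^{-1}(z)\big)\,dz\le\binom Dk\,4^k\,C_1 .$$
Rescaling by $r$ gives (15). ∎

## 12. Adding up the balls

**Step 1: few balls meet a fiber.** Let $x\in V'$ and $f'(x)=y$. If $|x-p_i|<3r$ and $|x-p_l|<3r$, then $|p_i-p_l|<6r$, so $d(p_i,p_l)<12r$ by (8), and $|v_i-v_l|\le12C_0r$ by Lemma A. By (14), $y-P(x)=\sum_l\theta_l(x)v_l$ is a convex combination of the $v_l$ with $|x-p_l|<3r$, and $|P(x)|\le r$. So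
$$|v_i-y|\le(12C_0+1)r\quad\text{for every }i\text{ with }|x-p_i|<3r .$$
By Step 1 of Section 9 some $p_i$ has $|x-p_i|<2r$. Thus $f'^{-1}(y)$ is covered by the balls $\mathring B(p_i,2r)$ with $i\in I_y=\{i:|v_i-y|\le(12C_0+1)r\}$. A ball of radius $(12C_0+1)r$ in $\mathbb R^m$ is covered by $C'$ balls of radius $r$, so Lemma A gives $\#I_y\le C'C_0\,\nu r^{-k}$.

**Step 2: the volume bound.** Since $f=f'\circ\iota$, we have $f^{-1}(y)=\iota^{-1}(f'^{-1}(y))=\pi(f'^{-1}(y))$. By (13) and (15),
$$\mathrm{Vol}_k(f^{-1}(y))\le2^k\cdot C'C_0\,\nu r^{-k}\cdot C_2r^k\le C_n\max\{1,\mathrm{Vol}(V)\}.$$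

**Step 3: genericity.** By Lemma B, and because $\pi|_{V'}$ is a diffeomorphism onto $V$, every fiber of $f$ is locally a finite union of $C^1$ submanifolds of dimension $\le k$. By Step 2 of Section 10, $f$ is multijet-transverse to all members of $\mathfrak S$. So $f$ is generic, and Theorem 1 is proved; with it the Corollary and Theorem 2 follow as in Section 3. $\blacksquare$
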